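\title{The orbit polynomials of $q$-binomial coefficients have nonnegative coefficients}

\begin{abstract}
The cyclic group of order $n$ acts on the $k$-subsets of $\{1,\dots,n\}$, and M\"obius inversion splits the $q$-binomial coefficient as $\genfrac{[}{]}{0pt}{1}{n}{k}_q=\sum_{d\mid n}[d]_{q^{n/d}}\,O_d^{n,k}(q)$, where $O_d^{n,k}(1)$ is the number of orbits of size $d$. Stanton and White conjectured that the orbit polynomials $O_d^{n,k}(q)$ have nonnegative coefficients. We prove this conjecture. After a reduction to $d=n$, we show that the numerator of $O_n^{n,k}$ is a unimodal polynomial. This follows from a lower bound for the differences of consecutive coefficients of a $q$-binomial coefficient, obtained by writing down translation-invariant symmetric polynomials with distinct leading monomials.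
\end{abstract}

\section{Orbit polynomials}\label{sec:intro}

For a positive integer $m$ let $[m]_q=1+q+\dots+q^{m-1}$ and $[m]!_q=[1]_q[2]_q\cdots[m]_q$, with $[0]!_q=1$. For integers $0\le j\le m$ and $k,l\ge0$ put
\[
\genfrac{[}{]}{0pt}{0}{m}{j}_q=\frac{[m]!_q}{[j]!_q\,[m-j]!_q},\qquad
B_{k,l}(q)=\genfrac{[}{]}{0pt}{0}{k+l}{k}_q .
\]
We use the standard fact that the coefficient of $q^m$ in $B_{k,l}$ is the number of partitions of $m$ that fit in a $k\times l$ box, that is, have at most $k$ parts, each at most $l$. Thus $B_{k,l}=B_{l,k}$ is monic of degree $kl$ with constant term $1$, and taking complements in the box shows that the coefficients of $q^m$ and $q^{kl-m}$ agree. We write $[q^m]F$ for the coefficient of $q^m$ in $F$, and $\mu$ for the M\"obius function.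

Let the cyclic group $C_n=\langle(1\,2\,\cdots\,n)\rangle$ act on the $k$-subsets of $\{1,\dots,n\}$. For $s\mid n$, the subgroup of order $s$ cuts $\{1,\dots,n\}$ into $n/s$ classes of size $s$, and it fixes a subset exactly when the subset is a union of classes. So it fixes $\binom{n/s}{k/s}$ subsets, where this number is $0$ if $s\nmid k$. A subset lies in an orbit of size $d$ when its stabilizer has order exactly $n/d$. Since $C_n$ has one subgroup of each order $s\mid n$, and these are nested according to divisibility, M\"obius inversion shows that the number of orbits of size $d$ is $\frac1d\sum_s\mu(ds/n)\binom{n/s}{k/s}$, the sum running over the divisors $s$ of $n$ that are multiples of $n/d$. The \emph{orbit polynomial} is the following $q$-analogue of this count: for $d\mid n$ and $k\ge0$,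
\begin{equation}\label{eq:def}
O_d^{n,k}(q)=\frac{1}{[d]_{q^{n/d}}}\sum_{\frac nd\,\mid\, s\,\mid\, n}\mu\!\left(\frac{ds}{n}\right)\genfrac{[}{]}{0pt}{0}{n/s}{k/s}_{q^s},
\end{equation}
where the $q$-binomial coefficient is taken to be $0$ when $s\nmid k$ or $k>n$. The decomposition of the set of $k$-subsets into orbits lifts to the identity
\begin{equation}\label{eq:split}
\genfrac{[}{]}{0pt}{0}{n}{k}_q=\sum_{d\mid n}[d]_{q^{n/d}}\,O_d^{n,k}(q),
\end{equation}
because on the right the term of index $s$ receives the coefficient $\sum_{e\mid s}\mu(s/e)$, which is $1$ for $s=1$ and $0$ otherwise.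

\begin{example}\label{ex:small}
Let $n=4$, $k=2$. Then $B_{2,2}=1+q+2q^2+q^3+q^4$, and the numerator of $O_4^{4,2}$ is $B_{2,2}(q)-B_{1,1}(q^2)=q+q^2+q^3+q^4=q\,[4]_q$. Hence $O_4^{4,2}=q$, while $O_2^{4,2}=B_{1,1}(q^2)/[2]_{q^2}=1$: one orbit of size $4$ and one of size $2$.

Let $n=6$, $k=3$. Counting partitions in a $3\times3$ box gives the coefficients $1,1,2,3,3,3,3,2,1,1$ of $B_{3,3}$. The numerator of $O_6^{6,3}$ is $F=B_{3,3}(q)-(1+q^3)$, with coefficients $0,1,2,2,3,3,3,2,1,1$. Taking consecutive differences,
\[
(1-q)F=q+q^2+q^4-q^7-q^8-q^{10}=(1-q^6)(q+q^2+q^4),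
\]
so $O_6^{6,3}=q+q^2+q^4$. Also $O_2^{6,3}=B_{1,1}(q^3)/[2]_{q^3}=1$, and indeed $20=3\cdot6+2$.
\end{example}

If every $O_d^{n,k}$ is a polynomial with nonnegative coefficients, then \eqref{eq:split} says that the $\binom nk$ monomials of the $q$-binomial coefficient can be distributed among the orbits so that an orbit of size $d$ receives exponents forming an arithmetic progression of length $d$ and difference $n/d$. The value at $q=1$ and the examples suggest that this is always possible, but \eqref{eq:def} shows neither that the division is exact nor that the signs cancel, and $q+q^2+q^4$ is neither symmetric nor unimodal. The conjecture of Stanton and White, as posed in \cite{orbit}, states that $O_d^{n,k}(q)$ has nonnegative coefficients for every $d\mid n$ and every $k\ge0$. We prove it.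

\begin{theorem}\label{thm:main}
For all $d\mid n$ and $k\ge0$, $O_d^{n,k}(q)$ is a polynomial with nonnegative coefficients.
\end{theorem}

The proof is an induction on the number of primes in the M\"obius sum, so we need to consider truncated sums as well. Let $1\le k\le n-1$ and put $l=n-k$, $N=kl$. For $s\mid\gcd(k,l)=\gcd(n,k)$ let
\[
h_s=h_s(k,l;q)=B_{k/s,\,l/s}(q^s)=\genfrac{[}{]}{0pt}{0}{n/s}{k/s}_{q^s},
\]
a polynomial of degree $N/s$. For a set $T$ of primes dividing $\gcd(k,l)$ let $\Pi_T=\prod_{p\in T}p$ and
\[
F_T=F_T(k,l;q)=\sum_{s\mid\Pi_T}\mu(s)\,h_s .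
\]

\begin{theorem}\label{thm:strong}
Let $1\le k\le n-1$, $l=n-k$, $N=kl$, and let $T$ be a set of primes dividing $\gcd(k,l)$.
\begin{itemize}
\item[(a)] The coefficients of $F_T=\sum_m f_mq^m$ satisfy
\[
0\le f_0\le f_1\le\dots\le f_{\lfloor N/2\rfloor}\ge f_{\lfloor N/2\rfloor+1}\ge\dots\ge f_N\ge0,
\]
and $f_m=0$ for $m>N$.
\item[(b)] If $r\ge1$ and $[r]_q$ divides $F_T$, then $F_T/[r]_q$ has nonnegative coefficients.
\item[(c)] For $r\mid n$, the polynomial $[r]_q$ divides $F_T$ if and only if every prime dividing $\gcd(r,k)$ lies in $T$.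
\item[(d)] $O_n^{n,k}$ is monic of degree $k(n-k)-(n-1)$. Its lowest term is $1$ if $\gcd(n,k)=1$, and $q$, with coefficient $1$, if $\gcd(n,k)>1$.
\item[(e)] If $t\ge2$, $a,b\ge1$ and $0\le m\le ab$, then
\[
[q^{tm}]\,(1-q)\genfrac{[}{]}{0pt}{0}{ta+tb}{ta}_q\ \ge\ [q^m]\genfrac{[}{]}{0pt}{0}{a+b}{a}_q .
\]
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
Let $e=n/d$ and write $s=et$ with $t\mid d$ in \eqref{eq:def}. If $e\nmid k$ or $k>n$, every term vanishes and $O_d^{n,k}=0$. If $k=e\kappa\le n$, then $s\mid k$ if and only if $t\mid\kappa$, and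
\[
O_d^{n,k}(q)=\frac1{[d]_{q^e}}\sum_{t\mid d}\mu(t)\genfrac{[}{]}{0pt}{0}{d/t}{\kappa/t}_{q^{et}}=O_d^{d,\kappa}(q^e).
\]
So we may assume $d=n$ and $0\le k\le n$. If $k\in\{0,n\}$, the numerator is $\sum_{s\mid n}\mu(s)$, so $O_n^{n,k}$ is $1$ for $n=1$ and $0$ for $n>1$. If $1\le k\le n-1$, only squarefree $s$ dividing $\gcd(n,k)$ contribute, so the numerator is $F_T$ with $T$ the set of all primes dividing $\gcd(n,k)$. By (c) with $r=n$ it is divisible by $[n]_q$, and by (b) the quotient has nonnegative coefficients.
\end{proof}

It remains to prove Theorem~\ref{thm:strong}. Section~\ref{sec:div} shows that (a) implies (b), and proves (c) by evaluation at roots of unity. Section~\ref{sec:uni} proves (d) and reduces (a) to one inequality: below the middle degree, each rise of the coefficients of $h_1$ is at least the coefficient of $h_1-F_T$ in the same degree. Section~\ref{sec:inv} interprets the rises as dimensions of spaces of translation-invariant symmetric polynomials and bounds them from below; this gives (e) and the inequality when $T$ has at most one prime. Section~\ref{sec:primes}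 handles several primes by an injection of partitions.

\section{Division by $[r]_q$}\label{sec:div}

In the case $n=6$, $k=3$ of Example~\ref{ex:small}, all positive coefficients of $(1-q)F$ come before all negative ones, and this alone forces the quotient by $1-q^6$ to be nonnegative.

\begin{lemma}\label{lem:div}
Let $F=\sum_m f_mq^m$ be a real polynomial, put $u_m=f_m-f_{m-1}$ for $m\in\mathbb Z$ (with $f_m=0$ for $m<0$), and suppose there is a real number $c$ with $u_m\ge0$ for $m\le c$ and $u_m\le0$ for $m>c$. If $r\ge1$ and $[r]_q$ divides $F$, then $F/[r]_q$ has nonnegative coefficients.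
\end{lemma}

\begin{proof}
Let $F/[r]_q=\sum_m o_mq^m$. Multiplying by $1-q^r=(1-q)[r]_q$ gives $u_m=o_m-o_{m-r}$. Since $o_m=0$ both for $m<0$ and for large $m$, we may telescope in either direction:
\begin{equation}\label{eq:tele}
o_m=\sum_{j\ge0}u_{m-jr}=-\sum_{j\ge1}u_{m+jr}.
\end{equation}
If $m\le c$, all terms of the first sum are nonnegative. If $m>c$, all terms of the second sum are nonpositive.
\end{proof}

Part (a) of Theorem~\ref{thm:strong} is the hypothesis of the lemma for $F=F_T$ and $c=N/2$, so (a) implies (b). Nonnegativity of $F$ would not be enough: $1+q^2+q^4=[3]_q\,(1-q+q^2)$.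

For divisibility, note that the roots of $[r]_q$ are simple: they are the primitive $e$-th roots of unity with $1<e\mid r$. So we need the values of $q$-binomial coefficients at roots of unity.

\begin{lemma}\label{lem:root}
Let $\zeta$ be a primitive $e$-th root of unity, let $e\mid A$ and $0\le B\le A$. Then $\genfrac{[}{]}{0pt}{1}{A}{B}_{\zeta}$ equals $\binom{A/e}{B/e}$ if $e\mid B$, and $0$ otherwise.
\end{lemma}

\begin{proof}
The $q$-binomial theorem states that $\prod_{i=0}^{A-1}(1+q^ix)=\sum_Bq^{B(B-1)/2}\genfrac{[}{]}{0pt}{1}{A}{B}_qx^B$. At $q=\zeta$ the product over $e$ consecutive values of $i$ is $1-(-x)^e$, so the left side is $(1-(-x)^e)^{A/e}$. Its coefficient of $x^B$ is $0$ unless $B=ej$, and then it is $(-1)^{j(e+1)}\binom{A/e}{j}$. It remains to see that $\zeta^{ej(ej-1)/2}=(-1)^{j(e+1)}$. If $e$ is odd, then $j(ej-1)$ is even, the exponent is a multiple of $e$, and both sides are $1$. If $e$ is even, then $\zeta^{e/2}=-1$, the left side is $(-1)^{j(ej-1)}=(-1)^j$, and so is the right side.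
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
Let $r\mid n$, let $1<e\mid r$, and let $\zeta$ be a primitive $e$-th root of unity. For $t\mid\Pi_T$, the root $\zeta^t$ has order $e/\gcd(e,t)=\operatorname{lcm}(e,t)/t$. This divides $n/t$ because $e$ and $t$ both divide $n$; here we use $r\mid n$. Lemma~\ref{lem:root} gives
\begin{equation}\label{eq:eval}
F_T(\zeta)=\sum_{t\mid\Pi_T}\mu(t)\binom{n/\operatorname{lcm}(e,t)}{k/\operatorname{lcm}(e,t)},
\end{equation}
where terms with $\operatorname{lcm}(e,t)\nmid k$ are $0$.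

Suppose that every prime dividing $\gcd(r,k)$ lies in $T$. If $e\nmid k$, all terms of \eqref{eq:eval} vanish. If $e\mid k$, choose a prime $p\mid e$. Then $p\mid\gcd(r,k)$, so $p\in T$, and the divisors of $\Pi_T$ fall into pairs $t,pt$ with $p\nmid t$. Since $p\mid e$, we have $\operatorname{lcm}(e,pt)=\operatorname{lcm}(e,t)$, and the two terms cancel. So $F_T$ vanishes at every root of $[r]_q$, and $[r]_q\mid F_T$.

Conversely, let $p\notin T$ be a prime dividing $\gcd(r,k)$. Take $e=p$, $n'=n/p$, $k'=k/p$. Then $\operatorname{lcm}(p,t)=pt$, and \eqref{eq:eval} reads $F_T(\zeta)=\sum_{t\mid\Pi_T}\mu(t)\binom{n'/t}{k'/t}$. The binomial coefficient counts the $k'$-subsets of $\mathbb Z/n'$ whose stabilizer under translation has order divisible by $t$. A subset with stabilizer of order $\omega$ therefore contributes $\sum_{t\mid\gcd(\Pi_T,\omega)}\mu(t)$, and $F_T(\zeta)$ is the number of $k'$-subsets with $\gcd(\Pi_T,\omega)=1$. An interval $I$ of length $k'$ is such a subset: as $1\le k'<n'$, there is exactly one $x\in I$ with $x-1\notin I$, and a translation fixing $I$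 must fix $x$. Hence $F_T(\zeta)\ge1$ and $[r]_q\nmid F_T$.
\end{proof}

\section{Unimodality from one inequality}\label{sec:uni}

Fix $k,l\ge1$, $N=kl$ and $T$. We separate the leading term of $F_T$ from the corrections. Put
\[
b_m=[q^m]B_{k,l},\qquad \delta_m=b_m-b_{m-1},\qquad c_s(m)=[q^m]h_s,
\]
\[
G_T=h_1-F_T=\sum_mg_mq^m,\qquad g_m=-\sum_{1<s\mid\Pi_T}\mu(s)\,c_s(m).
\]
Since $\deg h_s=N/s$, we have $g_m=0$ for $m>N/2$: the corrections act only on the half where $F_T$ has to rise. The differences $u_m=f_m-f_{m-1}$ are
\begin{equation}\label{eq:u}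
u_m=\delta_m-g_m+g_{m-1},
\end{equation}
so a correction in degree $m$ is harmless if it does not exceed the rise $\delta_m$.

\begin{proposition}\label{prop:key}
For all $k,l\ge1$ and all sets $T$ of primes dividing $\gcd(k,l)$:
\begin{itemize}
\item[(i)] $\delta_m\ge g_m$ for $1\le m\le N/2$;
\item[(ii)] $G_T$ and $F_T$ have nonnegative coefficients.
\end{itemize}
\end{proposition}

For $T=\emptyset$, part (i) is the unimodality of the $q$-binomial coefficient itself. For $T\ne\emptyset$ there may be no room to spare.

\begin{example}\label{ex:two}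
Let $k=2$, $l$ even, $T=\{2\}$, so that $N/2=l$. For $m\le l$ the bound on the parts is automatic and $b_m=\lfloor m/2\rfloor+1$, so $\delta_m$ is $1$ for even $m$ and $0$ for odd $m$. On the other side $G_T=h_2=1+q^2+\dots+q^l$. Thus $\delta_m=g_m$ for all $0\le m\le l$, and \eqref{eq:u} gives $u_m=g_{m-1}$ in this range. With $n=l+2$, the quotient $O_n^{n,2}=F_T/[n]_q$ has degree $2l-(n-1)=n-3$, and \eqref{eq:tele} gives $o_m=u_m$ for $m<n$. Hence $O_n^{n,2}=q+q^3+\dots+q^{n-3}$ for even $n\ge4$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a), (b) from Proposition~\ref{prop:key}]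
The symmetry $b_m=b_{N-m}$ gives $\delta_m=-\delta_{N+1-m}$ for all $m\in\mathbb Z$. We first note that $\delta_m\le0$ for $m>N/2$. If $m=(N+1)/2$, then $\delta_m=-\delta_m=0$. Otherwise $m'=N+1-m\le N/2$, and $\delta_{m'}\ge0$: by (i) with $T=\emptyset$ if $m'\ge1$, and because $\delta_0=1$ and $\delta_{m'}=0$ for $m'<0$.

Let $0\le m\le N/2$. Then $u_0=f_0\ge0$ by (ii), and for $m\ge1$ we have $\delta_m-g_m\ge0$ by (i) and $g_{m-1}\ge0$ by (ii), so $u_m\ge0$.

Let $m>N/2$. Then $g_m=0$ and $u_m=\delta_m+g_{m-1}$. If $m>N/2+1$, then $g_{m-1}=0$ and $u_m=\delta_m\le0$. Two boundary cases remain. If $N$ is even and $m=N/2+1$, then $u_m=-\delta_{N/2}+g_{N/2}\le0$ by (i), which applies since $N/2\ge1$. If $N$ is odd and $m=(N+1)/2$, then $\delta_m=0$, and we claim $g_{m-1}=0$. This holds if $T=\emptyset$. Otherwise $k$ and $l$ are odd, every prime in $T$ is at least $3$, so $k,l\ge3$, $N\ge9$ and $\deg G_T\le N/3<(N-1)/2$.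

So $u_m\ge0$ for $m\le N/2$ and $u_m\le0$ for $m>N/2$. Together with $f_m=0$ for $m<0$ and for $m>N$, this is (a), and Lemma~\ref{lem:div} gives (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(d)]
Let $T$ be the set of all primes dividing $\gcd(n,k)$, so that $O_n^{n,k}=F_T/[n]_q=\sum_mo_mq^m$ is a polynomial by (c). Since $\deg G_T\le N/2<N$, the polynomial $F_T$ is monic of degree $N$, and the quotient is monic of degree $N-(n-1)$. As $n\ge2$, formula \eqref{eq:tele} gives $o_0=u_0=f_0$ and $o_1=u_1=f_1-f_0$. Now $f_0=\sum_{s\mid\Pi_T}\mu(s)$ is $1$ if $\gcd(n,k)=1$ and $0$ otherwise. In the second case $o_1=f_1=b_1=1$, since $h_s$ is a polynomial in $q^s$ and so $c_s(1)=0$ for $s\ge2$.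
\end{proof}

\section{Translation-invariant symmetric polynomials}\label{sec:inv}

A difference of two counts is awkward to bound from below. We turn $\delta_m$ into the dimension of a kernel; then every family of independent kernel elements gives a lower bound.

Let $A_m$ be the real vector space of symmetric polynomials in $x_1,\dots,x_k$ that are homogeneous of degree $m$ and have degree at most $l$ in each variable. The \emph{type} of a monomial is the partition formed by its nonzero exponents, and the monomial symmetric polynomial $\mathbf m_\lambda$ is the sum of all monomials of type $\lambda$. The $\mathbf m_\lambda$ with $\lambda$ a partition of $m$ in the $k\times l$ box form a basis of $A_m$, so $\dim A_m=b_m$. Let $\mathsf D=\sum_{i=1}^k\partial/\partial x_i$. It maps $A_m$ to $A_{m-1}$, and it kills every polynomial $P$ that is \emph{translation-invariant}, meaning $P(x_1+\tau,\dots,x_k+\tau)=P(x_1,\dots,x_k)$: differentiate at $\tau=0$.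

\begin{lemma}\label{lem:ker}
For $0\le m\le(N+1)/2$ the map $\mathsf D\colon A_m\to A_{m-1}$ is onto. Hence $\delta_m=\dim\ker(\mathsf D|_{A_m})\ge0$.
\end{lemma}

\begin{proof}
Let $W$ be the span of the monomials $x^\alpha$ with $0\le\alpha_i\le l$, with the inner product in which the monomials are orthogonal and $\langle x^\alpha,x^\alpha\rangle=\prod_i\binom{l}{\alpha_i}^{-1}$. Put $\mathsf D_i=\partial/\partial x_i$ and $\mathsf D_i^*=lx_i-x_i^2\,\partial/\partial x_i$. They send $x_i^a$ to $ax_i^{a-1}$ and to $(l-a)x_i^{a+1}$, so both preserve $W$ (the second kills $x_i^l$). They are adjoint, because $(a+1)\binom la^{-1}=(l-a)\binom l{a+1}^{-1}$ for $0\le a<l$. The commutator $\mathsf D_i\mathsf D_i^*-\mathsf D_i^*\mathsf D_i$ multiplies $x_i^a$ by $(a+1)(l-a)-a(l-a+1)=l-2a$, and $\mathsf D_i$ commutes with $\mathsf D_j^*$ for $i\ne j$. So with $\mathsf D^*=\sum_i\mathsf D_i^*$, the operator $\mathsf D\mathsf D^*-\mathsf D^*\mathsf D$ acts on homogeneous elements of degree $m-1$ as the scalar $N-2(m-1)$. (These are the relations of $\mathfrak{sl}_2$.) The operator $\mathsf D^*$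 commutes with permutations of the variables, so it maps $A_{m-1}$ to $A_m$. For $0\ne v\in A_{m-1}$,
\[
\langle\mathsf D\mathsf D^*v,v\rangle=\langle \mathsf Dv,\mathsf Dv\rangle+(N-2m+2)\langle v,v\rangle>0,
\]
since $m\le(N+1)/2$. Thus $\mathsf D\mathsf D^*$ is injective on $A_{m-1}$, hence bijective, and $\mathsf D$ is onto.
\end{proof}

Order the partitions of $m$ lexicographically: $\lambda<_{\mathrm{lex}}\nu$ if $\lambda_i<\nu_i$ at the first index where they differ. The \emph{leading partition} of $0\ne P\in A_m$ is the largest $\lambda$ such that $\mathbf m_\lambda$ occurs in $P$. Elements with distinct leading partitions are linearly independent: in a nontrivial combination, the largest leading partition that is present cannot cancel. So we ask which partitions lead an element of the kernel.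

Start with a single part $a$. In two variables, $(x-y)^a$ is invariant, and it is symmetric when $a$ is even; for odd $a$ its symmetrization is $0$. With a third variable, the sum
\[
(2x-y-z)^a+(2y-x-z)^a+(2z-x-y)^a
\]
is invariant and symmetric, and for odd $a$ the coefficient of $x^a$ is $2^a-2$, which is positive for $a\ge3$. For $a=1$ nothing can be done, since $\mathsf D(x_1+\dots+x_k)=k\ne0$. To realize a partition with several parts we multiply such blocks in disjoint variables, so an even part uses up two of the $k$ variables and an odd part three. This suggests the following definition. The \emph{cost} of an integer is $2$ if it is even and $3$ if it is odd, and the cost of a partition is the sum of the costs of its parts. Let $\mathcal E(m)$ be the set of partitions of $m$ with all parts in $[2,l]$ and cost at most $k$.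

\begin{lemma}\label{lem:P}
For every $\nu\in\mathcal E(m)$, $m\ge1$, there is $P_\nu\in\ker(\mathsf D|_{A_m})$ that is a positive multiple of $\mathbf m_\nu$ plus a combination of $\mathbf m_\lambda$ with $\lambda<_{\mathrm{lex}}\nu$. Consequently $\delta_m\ge|\mathcal E(m)|$ for $1\le m\le N/2$.
\end{lemma}

\begin{proof}
Let $\nu=(\nu_1\ge\dots\ge\nu_j)$. As the cost of $\nu$ is at most $k$, we can choose disjoint blocks of variables, the $i$-th block having as many variables as the cost of $\nu_i$. Let $Y_i$ be the polynomial above for $a=\nu_i$ in the variables of the $i$-th block: the power of a difference if $\nu_i$ is even, the sum of three powers if $\nu_i$ is odd. In $Y_i$ the pure power $x^{\nu_i}$ of each variable of the block has a positive coefficient, namely $1$ or $2^{\nu_i}-2$; here $\nu_i\ge2$ is used. Put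
\[
P_\nu=\sum_{\sigma\in S_k}\sigma(Y_1\cdots Y_j).
\]
This polynomial is symmetric, homogeneous of degree $m$ and translation-invariant. As the blocks are disjoint, its degree in each variable is at most $\nu_1\le l$. So $P_\nu\in\ker(\mathsf D|_{A_m})$.

A monomial of $Y_1\cdots Y_j$ is a product of monomials of degrees $\nu_1,\dots,\nu_j$ in disjoint sets of variables, and its coefficient is the product of the $j$ coefficients. Let $\lambda$ be its type. The $i$ largest parts of $\lambda$ come from at most $i$ of the factors, so $\lambda_1+\dots+\lambda_i\le\nu_1+\dots+\nu_i$ for every $i$. At the first index where $\lambda$ and $\nu$ differ this forces $\lambda_i<\nu_i$, so $\lambda\le_{\mathrm{lex}}\nu$. If $\lambda=\nu$, there are exactly $j$ nonzero exponents; each factor supplies at least one, hence exactly one, so each factor is a pure power and the coefficient is positive. Monomials of type $\nu$ do occur (take one pure power from each block), and symmetrization preserves types, so the coefficient of $\mathbf m_\nu$ in $P_\nu$ is positive. The $P_\nu$ have distinct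 leading partitions, and Lemma~\ref{lem:ker} gives the inequality.
\end{proof}

The bound is exact in small cases. For $k=2$ and $1\le m\le l$, the set $\mathcal E(m)$ is $\{(m)\}$ for even $m$ and empty for odd $m$, which matches the values of $\delta_m$ in Example~\ref{ex:two}; the kernel is spanned by $(x_1-x_2)^m$. For $k=l=3$ the only admissible partitions are $(2)$ and $(3)$, which matches $\delta_1,\dots,\delta_4=0,1,1,0$ in Example~\ref{ex:small}. For $m\le\min(k,l)$ the box imposes no condition, so $\delta_m$ counts the partitions of $m$ without a part $1$ (removing a part $1$ matches the others with the partitions of $m-1$); as a part $a\ge2$ costs at most $a$, all of these lie in $\mathcal E(m)$.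

Next we find the coefficients of the $h_t$ inside $\mathcal E(m)$. For $t\ge2$ with $t\mid\gcd(k,l)$, let $\mathcal L_t(m)$ be the set of partitions of $m$ with at most $k/t$ parts, all divisible by $t$ and at most $l$. Dividing the parts by $t$ gives the partitions of $m/t$ in a $(k/t)\times(l/t)$ box, so
\[
|\mathcal L_t(m)|=c_t(m).
\]
For a prime $p\mid\gcd(k,l)$ we have
\begin{equation}\label{eq:LE}
\mathcal L_p(m)\subseteq\mathcal E(m).
\end{equation}
Indeed all parts are at least $p\ge2$; for $p=2$ the cost is at most $2\cdot k/2$, and for $p\ge3$ it is at most $3\cdot k/p\le k$. The costs $2$ and $3$ are exactly what the primes $2$ and $3$ can afford.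

\begin{proof}[Proof of Theorem~\ref{thm:strong}(e)]
Take $k=ta$, $l=tb$ and a prime $p\mid t$. The left side is $\delta_{tm}$ and the right side is $c_t(tm)$. For $m=0$ both are $1$. For $m\ge1$ we have $\mathcal L_t(tm)\subseteq\mathcal L_p(tm)\subseteq\mathcal E(tm)$, and $tm\le tab\le t^2ab/2=N/2$ because $t\ge2$. Lemma~\ref{lem:P} gives $\delta_{tm}\ge|\mathcal E(tm)|\ge c_t(tm)$.
\end{proof}

For $T=\{p\}$ we have $g_m=c_p(m)$, so \eqref{eq:LE} and Lemma~\ref{lem:P} already prove Proposition~\ref{prop:key}(i) for one prime.

\section{Several primes}\label{sec:primes}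

The expansion $g_m=\sum_pc_p(m)-\sum_{p<p'}c_{pp'}(m)+\cdots$ looks like the inclusion--exclusion formula for the size of $\bigcup_{p\in T}\mathcal L_p(m)$, which is at most $|\mathcal E(m)|$. It is not: for $p<p'$, a partition in $\mathcal L_p\cap\mathcal L_{p'}$ may have $k/p'$ parts, while one in $\mathcal L_{pp'}$ may have only $k/(pp')$. For $k=l=6$, the partition $(6,6)$ lies in $\mathcal L_2\cap\mathcal L_3$ but not in $\mathcal L_6$. So $g_m$ can exceed the size of the union.

We therefore bound $g_m$ crudely by $\sum_pc_p(m)$, and pay for each repeated count with an element of $\mathcal E(m)$ outside the union. Such an element is made by splitting the smallest part into two coprime parts, as in $10=7+3$ or $12=7+5$. The part $6$ resists: its only coprime splitting is $5+1$, and a part $1$ is not allowed. At this point the crude bound is really too weak. For $k=l=m=6$ we have $\mathcal L_2=\{(6),(4,2),(2,2,2)\}$ and $\mathcal L_3=\{(6),(3,3)\}$, so $c_2+c_3=5$, while $\delta_6=4$ is the number of partitions of $6$ without a part $1$. Hence the term $-c_6$ must be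 kept. Let $\varepsilon=1$ if $2,3\in T$, and $\varepsilon=0$ otherwise; for $\varepsilon=0$ the term $\varepsilon c_6(m)$ below is omitted.

\begin{proposition}\label{prop:count}
For $k,l\ge1$, a set $T$ of primes dividing $\gcd(k,l)$, and $1\le m\le N/2$,
\[
\delta_m\ \ge\ \sum_{p\in T}c_p(m)-\varepsilon\,c_6(m).
\]
\end{proposition}

We first finish the proof of Proposition~\ref{prop:key} with its help. The alternating sum $g_m$ has to be truncated, and the induction on $|T|$ shows that the discarded terms have the right sign.

\begin{proof}[Proof of Proposition~\ref{prop:key}]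
We use induction on $|T|$, for all $k,l$ at once. If $T=\emptyset$, then $G_T=0$, $F_T=h_1$, and (i) is Lemma~\ref{lem:ker}. Let $T=\{p_1<p_2<\cdots\}$ be nonempty and $T_i=\{p_1,\dots,p_{i-1}\}$. A divisor $s>1$ of $\Pi_T$ with largest prime factor $p_i$ is $s=p_is'$ with $s'\mid\Pi_{T_i}$; then $-\mu(s)=\mu(s')$ and $h_s(k,l;q)=h_{s'}(k/p_i,l/p_i;q^{p_i})$. Therefore
\begin{equation}\label{eq:rec}
G_T=\sum_iF_{T_i}\!\left(\frac k{p_i},\frac l{p_i};q^{p_i}\right).
\end{equation}
The primes of $T_i$ divide $\gcd(k/p_i,l/p_i)$ and $|T_i|<|T|$, so (ii) holds for each summand. From $F_{T_i}\ge0$ we get $G_T\ge0$ coefficientwise. From $G_{T_i}\ge0$ we get that the $i$-th summand is coefficientwise at most $h_1(k/p_i,l/p_i;q^{p_i})=h_{p_i}$. If $p_1=2$ and $p_2=3$, the second summand is exactly $h_3-h_6$. Hence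
\[
g_m\le\sum_{p\in T}c_p(m)-\varepsilon\,c_6(m),
\]
and Proposition~\ref{prop:count} gives (i). Finally $F_T\ge0$: we have $f_0=\sum_{s\mid\Pi_T}\mu(s)=0$; for $1\le m\le N/2$ we have $f_m=b_m-g_m\ge\delta_m-g_m\ge0$; and $f_m=b_m\ge0$ for $m>N/2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Both sides are symmetric in $k$ and $l$, although the sets $\mathcal E$ and $\mathcal L_t$ are not. We assume $k\ge l$, which makes the allowed cost as large as possible. Fix $m$ and omit it from the notation.

\medskip\noindent\emph{Step 1: what has to be paid.}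
Let $\mathcal U=\bigcup_{p\in T}\mathcal L_p$, a subset of $\mathcal E$ by \eqref{eq:LE}. For $\nu\in\mathcal U$ let $M(\nu)$ be the number of $p\in T$ with $\nu\in\mathcal L_p$, and let $Q(\nu)$ be the product of these primes; it divides $k$, $l$ and every part of $\nu$. Let $\mathcal R=\{\nu\in\mathcal U:M(\nu)\ge2\}$ be the set of repeated partitions, and $\mathcal R_6\subseteq\mathcal R$ the set of those with smallest part $6$. If $\nu\in\mathcal R_6$, then $Q(\nu)\mid6$, so $Q(\nu)=6$, $M(\nu)=2$ and $\varepsilon=1$. Therefore
\[
\sum_{p\in T}c_p=\sum_{\nu\in\mathcal U}M(\nu)=|\mathcal U|+\sum_{\nu\in\mathcal R\setminus\mathcal R_6}(M(\nu)-1)+|\mathcal R_6|,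
\]
and $|\mathcal R_6|-\varepsilon c_6\le|\mathcal R_6\setminus\mathcal L_6|$, where the last set is read as empty if $\varepsilon=0$. Since $\delta_m\ge|\mathcal E|=|\mathcal U|+|\mathcal E\setminus\mathcal U|$ by Lemma~\ref{lem:P}, it suffices to prove
\begin{equation}\label{eq:pay}
|\mathcal E\setminus\mathcal U|\ \ge\ \sum_{\nu\in\mathcal R\setminus\mathcal R_6}(M(\nu)-1)+|\mathcal R_6\setminus\mathcal L_6|.
\end{equation}
Steps 2 and 3 construct this many distinct elements of $\mathcal E\setminus\mathcal U$ when $(k,l)\ne(6,6)$. Step 4 treats $k=l=6$.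

\medskip\noindent\emph{Step 2: smallest part different from $6$.}
Let $\nu\in\mathcal R\setminus\mathcal R_6$, with $M=M(\nu)$, $Q=Q(\nu)$, smallest part $z$ and $j$ parts. Let $p_*\ge3$ be the largest prime factor of $Q$. Then $Q\mid z$, $z\ne6$, and $j\le k/p_*$ because $\nu\in\mathcal L_{p_*}$.

The integers prime to $z$ in $[1,z-1]$ fall into pairs $a,z-a$, so there are $\varphi(z)/2-1$ integers $a$ with $2\le a<z/2$ and $\gcd(a,z)=1$, where $\varphi$ is Euler's function. We need $M-1$ of them, that is, $\varphi(z)\ge2M$. Recall that $\varphi(z)\ge\varphi(y)$ when $y\mid z$.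
\begin{itemize}
\item If $M=2$ and $Q\ne6$, then $p_*\ge5$ and $\varphi(z)\ge p_*-1\ge4$.
\item If $Q=6$, then $z\ge12$. If $z$ has a prime factor $p\ge5$, then $\varphi(z)\ge p-1\ge4$; otherwise $\varphi(z)=z/3\ge4$.
\item If $M\ge3$, then $\varphi(z)\ge\varphi(Q)\ge1\cdot2\cdot4^{M-2}\ge2M$.
\end{itemize}
Choose $M-1$ such values $a$, and for each let $\nu^{(a)}$ be obtained from $\nu$ by replacing one part $z$ with the two parts $z-a$ and $a$.

All parts of $\nu^{(a)}$ lie in $[2,l]$. We check that its cost is at most $k$.
\begin{itemize}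
\item Let $Q$ be even. All parts of $\nu$ are even, and $a$, $z-a$ are odd, so the cost is $2(j-1)+6\le2k/p_*+4$. If $p_*\ge5$, then $2p_*\mid k$, so $k-2k/p_*=(k/p_*)(p_*-2)\ge2\cdot3>4$. If $p_*=3$, then $Q=6$ and $k\ge l\ge z\ge12$, so $2k/3+4\le k$.
\item Let $Q$ be odd. Then $p_*\ge5$ and $k\ge Q\ge15$, and the cost is at most $3(j+1)\le3k/5+3\le k$.
\end{itemize}
So $\nu^{(a)}\in\mathcal E$. It is not in $\mathcal U$, because $a$ and $z-a$ are coprime and no prime divides all parts. Finally, $a<z-a<z$ and all other parts are at least $z$, so $a$ and $z-a$ are the two smallest parts of $\nu^{(a)}$; merging them recovers $\nu$, and the pair $(\nu,a)$ is determined by $\nu^{(a)}$.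

\medskip\noindent\emph{Step 3: smallest part $6$, with $(k,l)\ne(6,6)$.}
Let $\nu\in\mathcal R_6\setminus\mathcal L_6$. Then $6$ divides $k$ and $l$, and $k\ge l$ with $(k,l)\ne(6,6)$ gives $k\ge12$. All parts of $\nu$ are multiples of $6$ and at most $l$, so $\nu\notin\mathcal L_6$ can only mean that the number $j$ of parts exceeds $k/6\ge2$; also $j\le k/3$ since $\nu\in\mathcal L_3$. This is the gain from keeping $-c_6$: there is a second part to borrow from. Let $y\ge6$ be the second smallest part, counted with multiplicity, and let $\nu'$ be obtained by replacing the two parts $y,6$ with the three parts $y-1,5,2$. All parts lie in $[2,l]$, and the cost is $2(j-2)+3+3+2=2j+4\le2k/3+4\le k$, so $\nu'\in\mathcal E$. Since $2$ and $5$ are coprime, $\nu'\notin\mathcal U$. The remaining parts are at least $y>y-1\ge5$, so the three smallest parts of $\nu'$ are $2,5,y-1$, and $\nu$ is determined by $\nu'$. The two smallest parts of $\nu'$ have sum $7$, whereas in Step~2 this sum is $z$, which has at least two distinct prime factors. So no $\nu'$ coincides with a partition from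 Step~2, and \eqref{eq:pay} holds for $(k,l)\ne(6,6)$.

\medskip\noindent\emph{Step 4: $k=l=6$.}
If $|T|\le1$, then $\mathcal R=\emptyset$ and \eqref{eq:pay} is trivial. Let $T=\{2,3\}$. A partition in $\mathcal R=\mathcal L_2\cap\mathcal L_3$ has all parts equal to $6$ and at most two parts, so it is $(6)$, which lies in $\mathcal L_6$, or $(6,6)$. Hence the right side of \eqref{eq:pay} is $0$ unless $m=12$. For $m=12$ we have
\[
\mathcal L_2=\{(6,6),(6,4,2),(4,4,4)\},\qquad\mathcal L_3=\{(6,6)\},\qquad\mathcal L_6=\emptyset,
\]
so we must show $\delta_{12}\ge3+1-0=4$. The move of Step~3 would give $(5,5,2)$, of cost $8>6$. In fact $\mathcal E=\mathcal L_2$ here: cost at most $6$ allows either two parts, which must be $6,6$, or three even parts. So Lemma~\ref{lem:P} supplies only three kernel elements, with leading partitions $(6,6)$, $(6,4,2)$, $(4,4,4)$, and we need a fourth of a different kind.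

Let $\Delta(x,y,z)=(x-y)^2(y-z)^2(x-z)^2$ and
\[
P=\sum_{\sigma\in S_6}\sigma\bigl(\Delta(x_1,x_2,x_3)\,\Delta(x_4,x_5,x_6)\bigr).
\]
It is symmetric, translation-invariant, homogeneous of degree $12$, and of degree at most $4\le6$ in each variable, so $P\in\ker(\mathsf D|_{A_{12}})$. In $\Delta$ every exponent is at most $4$, and the coefficient of $x^4$ is $(y-z)^2$. So the monomials of $\Delta$ with an exponent $4$ have type $(4,2)$, with coefficient $1$, or type $(4,1,1)$. A type in $P$ that begins with $4,4$ takes one exponent $4$ from each factor, and the largest such type is $(4,4,2,2)$. It arises only as a product of two monomials of type $(4,2)$, so its coefficient in $P$ is positive, and it is the leading partition of $P$. The four leading partitions are distinct and $12\le N/2=18$, so $\delta_{12}\ge4$ by Lemma~\ref{lem:ker}.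
\end{proof}

\begin{remark}
The normalization $k\ge l$ is needed for the cost estimates. For $(k,l)=(6,12)$ and $T=\{2,3\}$, the partition $(12,12)$ lies in $\mathcal L_2\cap\mathcal L_3$, and the splitting of Step~2 gives $(12,7,5)$, of cost $8>6$.
\end{remark}

With Proposition~\ref{prop:key} established, all parts of Theorem~\ref{thm:strong} are proved, and Theorem~\ref{thm:main} follows.

\begin{thebibliography}{1}

\bibitem{orbit}
\emph{Constructive proof for the positivity of the orbit polynomial $O_d^{n,2}(q)$},
\texttt{http://kkms.org/index.php/kjm/article/download/544/373}.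

\end{thebibliography}
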